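\title{Gaps in inverse series, parabolic fixed points, and the Strong Factorial Conjecture}

\begin{abstract}
We prove the Strong Factorial Conjecture for the polynomials $X_1\cdots X_m(\alpha_1X_1+\dots+\alpha_mX_m)$ for every $m$, in a sharp form: the number of nonzero components of $\alpha$ may be replaced by the number of distinct nonzero values among them, and this bound cannot be lowered. Lagrange inversion turns the problem into a question about gaps in the compositional inverse of a polynomial $a$. A long gap produces a polynomial $B$ such that $a\circ B$ has a parabolic fixed point with many attracting petals. Each petal needs its own critical value, and a composition has few critical values. The same argument shows that $\operatorname{ord}_0(A\circ B-z)\le\deg A+\deg B-1$ for polynomials $A,B$ tangent to the identity and not both equal to $z$.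
\end{abstract}

\section{Introduction}

\subsection*{The problem}
Throughout, $\mathbb{N}=\{0,1,2,\dots\}$, $m\ge1$, and $\mathbb{C}[Y]=\mathbb{C}[Y_1,\dots,Y_m]$. Let $\mathcal{L}:\mathbb{C}[Y][X_1,\dots,X_m]\to\mathbb{C}[Y]$ be the $\mathbb{C}[Y]$-linear map with
\[
\mathcal{L}(X_1^{\lambda_1}\cdots X_m^{\lambda_m})=\lambda_1!\cdots\lambda_m!\qquad(\lambda\in\mathbb{N}^m),
\]
and put
\[
f_m=X_1\cdots X_m\,(X_1Y_1+\dots+X_mY_m),\qquad g_{m,k}=\mathcal{L}(f_m^k)\in\mathbb{C}[Y]\qquad(k\in\mathbb{N}).
\]
The polynomial $g_{m,k}$ is symmetric and homogeneous of degree $k$. For $\alpha\in\mathbb{C}^m$ let $N(\alpha)$ be the number of nonzero components of $\alpha$. The following conjecture is posed in \cite{Slides}.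

\medskip
\noindent\textbf{Strong Factorial Conjecture $\mathrm{SFC}(m)$.} \emph{Let $\alpha\in\mathbb{C}^m\setminus\{\mathbf{0}\}$. For every $n\in\mathbb{N}$ there is $k$ with $n\le k\le n+N(\alpha)-1$ and $g_{m,k}(\alpha)\ne0$.}
\medskip

Since $\int_0^\infty x^le^{-x}\,dx=l!$, the map $\mathcal{L}$ is integration over the orthant $[0,\infty)^m$ against $e^{-x_1-\dots-x_m}\,dx$. So $g_{m,k}(\alpha)$ is the $k$th moment of the function $x\mapsto f_m(x,\alpha)$, and the conjecture limits how many consecutive moments can vanish. A few cases show why the limit should be $N(\alpha)-1$.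

For $m=1$ we have $g_{1,k}=(2k)!\,Y_1^k$, and no moment vanishes. Zero components of $\alpha$ play no role: setting $Y_m=0$ turns $f_m$ into $X_mf_{m-1}$, so $g_{m,k}(Y_1,\dots,Y_{m-1},0)=k!\,g_{m-1,k}$. Hence the conjecture holds when $N(\alpha)=1$. It also holds for real $\alpha$, because even moments of a nonzero real function are positive, and two consecutive integers include an even one. For complex $\alpha$ positivity is lost, and long runs of zeros occur. Let $\omega=e^{2\pi i/m}$ and $\alpha=(1,\omega,\dots,\omega^{m-1})$. Multiplication by $\omega$ permutes the components of $\alpha$, so $g_{m,k}(\alpha)=g_{m,k}(\omega\alpha)=\omega^kg_{m,k}(\alpha)$, and $g_{m,k}(\alpha)=0$ unless $m$ divides $k$. These are runs of $N(\alpha)-1$ zeros.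

A dimension count points the same way: $N-1$ homogeneous equations of positive degree in $N$ unknowns always have a nonzero solution, whereas $N$ equations typically do not. The count suggests more. Let $D(\alpha)\le N(\alpha)$ be the number of \emph{distinct} nonzero values among the components of $\alpha$. Once the multiplicities of these values are fixed, only $D(\alpha)$ unknowns remain, and one guesses that $D(\alpha)$ is the true bound.

\subsection*{Results}
Both guesses are correct.

\begin{theorem}\label{thm:main}
Let $\alpha\in\mathbb{C}^m\setminus\{\mathbf{0}\}$. For every $n\in\mathbb{N}$ there is $k$ with $n\le k\le n+D(\alpha)-1$ and $g_{m,k}(\alpha)\ne0$. In particular, $\mathrm{SFC}(m)$ holds for every $m$.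
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $n\ge1$ and let $e_1,\dots,e_D\ge1$ be integers with $e_1+\dots+e_D\le m$. There is $\alpha\in\mathbb{C}^m$ whose nonzero components take exactly $D$ distinct values, with multiplicities $e_1,\dots,e_D$, such that $g_{m,n}(\alpha)=\dots=g_{m,n+D-2}(\alpha)=0$.
\end{theorem}

So $D(\alpha)$ in Theorem~\ref{thm:main} cannot be lowered for any $n\ge1$ and any multiplicity pattern. Taking all $e_i=1$, neither can $N(\alpha)$ in the conjecture. The case $n=0$ is excluded because $g_{m,0}=1$.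

\begin{corollary}\label{cor:regular}
For $n\ge1$, the polynomials $g_{m,n},\dots,g_{m,n+m-1}$ form a regular sequence in $\mathbb{C}[Y]$, and the quotient of $\mathbb{C}[Y]$ by the ideal they generate has dimension $n(n+1)\cdots(n+m-1)$ over $\mathbb{C}$.
\end{corollary}

The proof passes through statements about polynomials in one variable. Call a polynomial or power series $A$ over $\mathbb{C}$ \emph{tangent to the identity} if $A(z)\equiv z\bmod z^2$; it then has a unique formal compositional inverse, again tangent to the identity. A \emph{critical value} of a polynomial $A$ is a number $A(\zeta)$ with $A'(\zeta)=0$, and $v(A)$ denotes the number of distinct \emph{nonzero} critical values of $A$. We write $\operatorname{ord}_0$ for the order of vanishing at $0$. To $\alpha\in\mathbb{C}^m\setminus\{\mathbf{0}\}$ we attach the polynomial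
\begin{equation}\label{eq:a}
a(t)=t\prod_{i=1}^m(1-\alpha_it),\qquad \deg a=N(\alpha)+1\ge2,
\end{equation}
and its inverse series $u(z)=\sum_{j\ge1}b_jz^j$, with $b_1=1$. We shall see that $g_{m,k}(\alpha)$ is a positive multiple of $b_{k+1}$.

\begin{theorem}[Gap theorem]\label{thm:gap}
Let $\alpha\in\mathbb{C}^m\setminus\{\mathbf{0}\}$ and let $a$, $b_j$ be as above. If $1\le q<r$, $b_q\ne0$ and $b_j=0$ for $q<j<r$, then $r-q\le v(a)\le D(\alpha)\le N(\alpha)$.
\end{theorem}

\begin{theorem}[Composition theorem]\label{thm:comp}
Let $A,B\in\mathbb{C}[z]$ be tangent to the identity, of degrees $p,q\ge1$, and not both equal to $z$. Then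
\[
\operatorname{ord}_0\bigl(A(B(z))-z\bigr)\le v(A)+q\le p+q-1 .
\]
For every pair $(p,q)\ne(1,1)$ the bound $p+q-1$ is attained.
\end{theorem}

\begin{corollary}[Furter's rigidity statement]\label{cor:rigid}
Let $M\ge1$, let $A\in\mathbb{C}[X]$ be tangent to the identity with $\deg A\le M+1$, and let $\sum_{j\ge1}b_jX^j$ be its formal inverse. If $M$ consecutive coefficients $b_{n+1},\dots,b_{n+M}$ $(n\ge0)$ vanish, then $A=X$.
\end{corollary}

Section~\ref{sec:inverse} reduces the moments to inverse series, and gaps to compositions. Section~\ref{sec:hand} works two small cases by hand. Section~\ref{sec:petals} proves the one analytic ingredient, a lower bound for the number of critical values of a polynomial with a parabolic fixed point. Section~\ref{sec:count} plays it against an upper bound for compositions, and Section~\ref{sec:sharp} treats sharpness.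

\section{Moments as coefficients of an inverse series}\label{sec:inverse}

Fix $\alpha\ne\mathbf{0}$, with $a$ and $u$ as in \eqref{eq:a}. Write $[t^k]\phi$ for the coefficient of $t^k$ in a power series $\phi$. The Lagrange inversion formula states that
\begin{equation}\label{eq:lagrange}
b_{k+1}=\frac1{k+1}\,[t^k]\Bigl(\frac{t}{a(t)}\Bigr)^{k+1}\qquad(k\ge0).
\end{equation}
Indeed, $u$ converges near $0$ by the inverse function theorem, and the change of variable $z=a(t)$, under which $u'(z)\,dz=dt$, gives $(k+1)b_{k+1}=\operatorname{Res}_{z=0}u'(z)z^{-k-1}dz=\operatorname{Res}_{t=0}a(t)^{-k-1}dt$.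

\begin{proposition}\label{prop:moments}
For all $k\ge0$,
\[
g_{m,k}(\alpha)=(k!)^{m+1}\,[t^k]\prod_{i=1}^m(1-\alpha_it)^{-(k+1)}=(k!)^{m+1}(k+1)\,b_{k+1}.
\]
\end{proposition}

\begin{proof}
Sums run over $\lambda\in\mathbb{N}^m$ with $|\lambda|=\lambda_1+\dots+\lambda_m=k$. The multinomial theorem gives $f_m^k=k!\sum_\lambda\prod_iX_i^{k+\lambda_i}Y_i^{\lambda_i}/\lambda_i!$, so
\[
g_{m,k}=k!\sum_{|\lambda|=k}\prod_{i=1}^m\frac{(k+\lambda_i)!}{\lambda_i!}\,Y_i^{\lambda_i}
=(k!)^{m+1}\sum_{|\lambda|=k}\prod_{i=1}^m\binom{k+\lambda_i}{\lambda_i}Y_i^{\lambda_i}.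
\]
Since $(1-Yt)^{-(k+1)}=\sum_{l\ge0}\binom{k+l}{l}Y^lt^l$, the last sum is $[t^k]\prod_i(1-Y_it)^{-(k+1)}$. This is the first equality. The second is \eqref{eq:lagrange}, because $t/a(t)=\prod_i(1-\alpha_it)^{-1}$.
\end{proof}

The factor $X_1\cdots X_m$ in $f_m$ is what makes the exponent $k+1$ move with $k$, exactly as in \eqref{eq:lagrange}. Theorem~\ref{thm:main} now says that $u$ has no $D(\alpha)$ consecutive zero coefficients. The series $u$ is awkward to handle, but a gap lets us replace it by a polynomial.

\begin{lemma}\label{lem:trunc}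
Let $1\le q<r$, suppose $b_j=0$ for $q<j<r$, and let $B(z)=\sum_{j\le q}b_jz^j$. Then $B$ is tangent to the identity and $\operatorname{ord}_0\bigl(a(B(z))-z\bigr)\ge r$.
\end{lemma}

\begin{proof}
We have $b_1=1$ and $B\equiv u\bmod z^r$. The difference $a(B)-z=a(B)-a(u)$ is divisible by $B-u$ in $\mathbb{C}[[z]]$.
\end{proof}

The question becomes: how close to the identity can a composition of polynomials of degrees $p$ and $q$ be? The degree gives only $\operatorname{ord}_0(A\circ B-z)\le pq$. We need a bound that is additive in $p$ and $q$.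

\section{Two cases by hand}\label{sec:hand}

Let $\beta_1,\dots,\beta_D$ be the distinct nonzero values among the components of $\alpha$, with multiplicities $e_1,\dots,e_D$, so that
\begin{equation}\label{eq:abeta}
a(t)=t\prod_{i=1}^D(1-\beta_it)^{e_i},\qquad D=D(\alpha),\qquad e_1+\dots+e_D=N=N(\alpha).
\end{equation}

\begin{example}[$n=1$]\label{ex:n1}
Suppose $b_2=\dots=b_{D+1}=0$. Lemma~\ref{lem:trunc} with $B=z$ gives $a(t)=t+O(t^{D+2})$, so $ta'(t)/a(t)=1+O(t^{D+1})$. On the other hand,
\[
\frac{ta'(t)}{a(t)}=1-\sum_{i=1}^D\frac{e_i\beta_it}{1-\beta_it}=1-\sum_{j\ge1}\Bigl(\sum_{i=1}^De_i\beta_i^{\,j}\Bigr)t^j .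
\]
Hence $\sum_ie_i\beta_i^{\,j}=0$ for $1\le j\le D$. The matrix $(\beta_i^{\,j})_{1\le i,j\le D}$ is invertible because the $\beta_i$ are distinct and nonzero, so all $e_i=0$, which is absurd. This proves Theorem~\ref{thm:main} for $n=1$. The argument uses $B=z$; for $n\ge2$ the polynomial $B$ is unknown.
\end{example}

\begin{example}[$m=n=2$]\label{ex:cubic}
Let $a(t)=t(1-\sigma t+\tau t^2)$ with $\sigma=\alpha_1+\alpha_2$, $\tau=\alpha_1\alpha_2$. With $x=\sigma t-\tau t^2$, formula \eqref{eq:lagrange} gives $b_2=\sigma$ and
\[
b_3=\tfrac13[t^2](1+3x+6x^2)=2\sigma^2-\tau,\qquad b_4=\tfrac14[t^3](1+4x+10x^2+20x^3)=5\sigma^3-5\sigma\tau .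
\]
If $b_3=0$ then $\tau=2\sigma^2$, so $\sigma\ne0$ and $b_4=-5\sigma^3\neq0$. This confirms the conjecture here, but does not explain it. For an explanation, scale $\alpha$ so that $\sigma=1$. Then $a=t-t^2+2t^3$, $B=z+z^2$, and
\[
F(z)=a(B(z))=z+5z^4+6z^5+2z^6 .
\]
Regard $F$ as a map to be iterated. Near $0$ we have $F(z)\approx z(1+5z^3)$, so $F$ moves points toward $0$ along the three rays where $z^3<0$, with arguments $\pi$ and $\pm\pi/3$. Now look at the critical points: $F'(z)=B'(z)\,a'(B(z))$. There are five, namely $-\frac12$ and the two solutions of $B(z)=\xi$ for each root $\xi=(1\pm i\sqrt5)/6$ of $a'(t)=6t^2-2t+1$. But there are only three critical values: $F(-\frac12)=a(-\frac14)=-\frac{11}{32}$ and, since $18a(t)=(6t-1)a'(t)+10t+1$,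
\[
a(\xi)=\frac{10\xi+1}{18}=\frac{8\pm5i\sqrt5}{54}.
\]
Their arguments lie within $\pi/6$ of $\pi$, $\pi/3$, $-\pi/3$, respectively, as $5\sqrt5/8>\tan(\pi/6)$: one critical value for each attracting ray.

The next section shows that each attracting ray needs a critical value of its own. If $b_4$ vanished as well, $F$ would have at least four such rays, whereas a cubic composed with a polynomial of degree at most $2$ has at most $2+1$ critical values. Counting critical points instead would allow five rays, which is no better than the degree bound.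
\end{example}

\section{Petals and critical values}\label{sec:petals}

A fixed point $F(0)=0$ with $F'(0)=1$ and $F\neq z$ is called \emph{parabolic}. We write $F^k$ for the $k$th iterate of $F$ and $F^{-k}(S)$ for the preimage of a set $S$ under $F^k$.

\begin{lemma}[Leau--Fatou]\label{lem:petal}
Let $F$ be a polynomial with $F(z)=z+cz^{\nu+1}+O(z^{\nu+2})$, where $c\ne0$ and $\nu\ge1$. Then $v(F)\ge\nu$.
\end{lemma}

This is a form of the classical theorem that each parabolic basin contains a critical point \cite[\S10]{Milnor}; we give a complete proof. The bound is attained by $F=z-z^{\nu+1}/\nu$: its critical points are the $\nu$ solutions of $\zeta^\nu=\nu/(\nu+1)$, one on each attracting ray $\{z^\nu>0\}$, and $F(\zeta)=\frac{\nu}{\nu+1}\zeta$.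

The plan is as follows. Around each attracting ray we build a region $P_j$, a \emph{petal}, on which $F$ is conjugate to a perturbation $G$ of the translation $w\mapsto w+1$ of a half-plane. The \emph{basin} $A_j$ of points whose orbits enter $P_j$ is bounded. If $A_j$ contained no critical point, a local inverse of $F^k$ would extend to the whole half-plane with values in $A_j$. A bounded function on a large disk has small derivative at the center, so $F^k$ would expand strongly along an orbit; but near-translations do not expand.

Two standard facts are used. \emph{Cauchy's estimate}: if $\phi$ is holomorphic on the open disk of radius $\delta$ about $w$ and $|\phi|\le K$ there, then $|\phi'(w)|\le K/\delta$. \emph{Lifting}: if $\pi_0:X\to X'$ is a covering map, $H\subset\mathbb{C}$ is a simply connected domain, $s:H\to X'$ is continuous and $\pi_0(x)=s(w)$, then there is a continuous $T:H\to X$ with $\pi_0\circ T=s$ and $T(w)=x$.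

\begin{proof}[Proof of Lemma~\ref{lem:petal}]
Let $d=\deg F\ge\nu+1\ge2$. Replacing $F$ by $\lambda^{-1}F(\lambda z)$ multiplies $c$ by $\lambda^\nu$ and the critical values by $\lambda^{-1}$, so we may assume $c=-1/\nu$.

\smallskip
\emph{Step 1: petals.} The coordinate $w=z^{-\nu}$ sends all $\nu$ attracting rays to the positive axis and $0$ to $\infty$. In it,
\[
F(z)^{-\nu}=z^{-\nu}\Bigl(1-\tfrac1\nu z^\nu+O(z^{\nu+1})\Bigr)^{-\nu}=z^{-\nu}\bigl(1+z^\nu+O(z^{\nu+1})\bigr)=z^{-\nu}+1+O(z).
\]
Choose $r_0,C>0$ such that for $0<|z|<r_0$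
\begin{equation}\label{eq:local}
\Bigl|\frac{F(z)}z-1\Bigr|<\sin\frac{\pi}{2\nu},\qquad \bigl|F(z)^{-\nu}-z^{-\nu}-1\bigr|\le C|z| ,
\end{equation}
and choose $R\ge1$ with $R^{-1/\nu}\le\min(r_0,\frac1{2C})$. Let $H=\{\operatorname{Re}w>R\}$. For $0\le j<\nu$ let $s_j(w)=e^{2\pi ij/\nu}w^{-1/\nu}$ (principal branch) and $P_j=s_j(H)$; see Figure~\ref{fig:petals}. Since $s_j(w)^{-\nu}=w$, the map $s_j:H\to P_j$ is biholomorphic with inverse $z\mapsto z^{-\nu}$. The numbers $s_0(w),\dots,s_{\nu-1}(w)$ are all the solutions of $z^{-\nu}=w$, so $\bigcup_jP_j=\{z\ne0:\operatorname{Re}z^{-\nu}>R\}$. As $|w|>R$ and $|\arg w|<\pi/2$ on $H$, the petal $P_j$ lies in the disk $|z|<R^{-1/\nu}$ and within angle $\pi/2\nu$ of the ray of argument $2\pi j/\nu$. These rays are $2\pi/\nu$ apart, so the petals are pairwise disjoint.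

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\foreach \j in {0,1,2}{
\begin{scope}[rotate={120*\j}]
\draw[dashed,gray] (0,0)--(30:1.2) (0,0)--(-30:1.2);
\filldraw[fill=gray!15] (0,0) -- plot[domain=-29.7:29.7,samples=61] ({\x}:{pow(cos(3*\x),1/3)}) -- cycle;
\draw[->,thick] (0.85,0)--(0.45,0);
\node at (1.2,0) {$P_{\j}$};
\end{scope}}
\fill (0,0) circle (0.025);
\end{tikzpicture}
\caption{The three petals $P_0,P_1,P_2$ that make up $\{z\neq0:\operatorname{Re}z^{-3}>R\}$, each inside a sector of half-angle $\pi/6$. For large $R$, a polynomial $z-\frac13z^4+\cdots$ maps each petal into itself, and orbits in a petal tend to $0$.}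
\label{fig:petals}
\end{figure}

Let $z\in P_j$. The second inequality in \eqref{eq:local} gives $\operatorname{Re}F(z)^{-\nu}>R+\frac12$, so $F(z)$ lies in some petal. The first gives $|\arg(F(z)/z)|<\pi/2\nu$, so $F(z)$ is within angle $\pi/\nu$ of the $j$th ray, while points of any other petal are at angle more than $3\pi/2\nu$ from it. Hence $F(P_j)\subset P_j$. The map $G_j=s_j^{-1}\circ F\circ s_j:H\to H$ satisfies, by \eqref{eq:local} with $|z|=|w|^{-1/\nu}$,
\begin{equation}\label{eq:G}
G_j(w)=w+1+E_j(w),\qquad|E_j(w)|\le C|w|^{-1/\nu}\le\tfrac12 .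
\end{equation}

\smallskip
\emph{Step 2: basins.} A petal is too small for pulling back, since preimages of its points leave it. So we pass to $A_j=\bigcup_{k\ge0}F^{-k}(P_j)$, a union of open sets that is increasing because $F(P_j)\subset P_j$. It has four properties.
\begin{itemize}
\item[(a)] $F^{-1}(A_j)=\bigcup_{k\ge1}F^{-k}(P_j)=A_j$; in particular $F(A_j)\subset A_j$.
\item[(b)] $0\notin A_j$, because $F^k(0)=0\notin P_j$.
\item[(c)] $A_i\cap A_j=\emptyset$ for $i\ne j$: a common point $z$ would have $F^k(z)\in P_i\cap P_j$ for large $k$.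
\item[(d)] $A_j$ is bounded. As $d\ge2$, there is $\rho\ge R^{-1/\nu}$ with $|F(z)|\ge|z|$ for $|z|\ge\rho$. An orbit starting in $|z|\ge\rho$ stays there and never meets $P_j$, so $A_j\subset\{|z|<\rho\}$.
\end{itemize}
Fix $j$ and drop it from the notation. Steps 3 and 4 show that $A$ contains a critical point of $F$.

\smallskip
\emph{Step 3: no expansion along an orbit.} Let $w_0=2R$, $w_k=G^k(w_0)$, and let $\delta_k=\operatorname{Re}w_k-R$ be the distance from $w_k$ to the boundary of $H$. By \eqref{eq:G}, each application of $G$ increases the real part by at least $\frac12$, so $\delta_k\ge R+\frac k2\ge\frac{k+1}2$. On the disk of radius $\delta_k/2$ about $w_k$ we have $|w|\ge\operatorname{Re}w>\delta_k/2$, hence $|E|\le C(\delta_k/2)^{-1/\nu}$, and Cauchy's estimate gives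
\[
|E'(w_k)|\le C\Bigl(\frac{\delta_k}2\Bigr)^{-1-1/\nu}\le C\Bigl(\frac{k+1}4\Bigr)^{-1-1/\nu}.
\]
The exponent exceeds $1$ in absolute value, so $S=\sum_{k\ge0}|E'(w_k)|$ is finite; here the decay of $E$ is needed, not only the bound $\frac12$. By the chain rule,
\begin{equation}\label{eq:bounded}
|(G^k)'(w_0)|=\prod_{i<k}|1+E'(w_i)|\le e^S\qquad\text{for all }k.
\end{equation}

\smallskip
\emph{Step 4: pulling back.} Suppose $F'$ has no zero in $A$. By (a) and the chain rule, $(F^k)'$ has no zero in $A$. We claim that $F^k:A\to A$ is a covering map. Let $y\in A$. By (a) all roots of $F^k(x)=y$ lie in $A$, so they are simple, and there are exactly $d^k$ of them. Choose pairwise disjoint open neighborhoods $U_l\subset A$ of these roots on which $F^k$ is injective, and let $V=\bigcap_lF^k(U_l)$, an open neighborhood of $y$ in $A$. A point of $V$ has one preimage in each $U_l$ and at most $d^k$ preimages in all, so it has no others. Thus $F^{-k}(V)$ is the disjoint union of the sets $U_l\cap F^{-k}(V)$, each mapped biholomorphically onto $V$.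

Since $F^k\circ s=s\circ G^k$, we have $F^k(s(w_0))=s(w_k)$. So $s:H\to A$ lifts to a map $T_k:H\to A$ with
\[
F^k\circ T_k=s,\qquad T_k(w_k)=s(w_0),
\]
and $T_k$ is holomorphic, being locally $s$ followed by a holomorphic branch of the inverse of $F^k$. Differentiate $F^k\circ T_k\circ G^k=s\circ G^k=F^k\circ s$ at $w_0$. Both outer sides carry the factor $(F^k)'(s(w_0))\ne0$, and canceling it leaves
\[
T_k'(w_k)\,(G^k)'(w_0)=s'(w_0).
\]
By (d), $|T_k|<\rho$ on the disk of radius $\delta_k$ about $w_k$, so $|T_k'(w_k)|\le\rho/\delta_k$. With \eqref{eq:bounded} this gives $|s'(w_0)|\le e^S\rho/\delta_k\to0$. But $s'(w_0)\ne0$ because $s$ is biholomorphic, a contradiction.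

\smallskip
\emph{Step 5: from points to values.} For each $j$ choose a critical point $\zeta_j\in A_j$. By (a), $F(\zeta_j)\in A_j$. By (b) and (c), $F(\zeta_0),\dots,F(\zeta_{\nu-1})$ are nonzero and pairwise distinct.
\end{proof}

\begin{remark}
That $F$ is a polynomial enters in (d) and in the count of preimages. The conclusion fails without it: $F(z)=z/(1+z)=z-z^2+\cdots$ has no critical point. Here $s(w)=1/w$ and $G(w)=w+1$, and the pullback $T_k(w)=1/(w-k)$ has a pole in $H$ as soon as $k>R$.
\end{remark}

\section{Counting critical values}\label{sec:count}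

We now bound critical values from above, as in Example~\ref{ex:cubic}: the critical points of $A\circ B$ that come from $A$ fill whole fibers of $B$, and each fiber contributes one value.

\begin{proof}[Proof of the inequalities in Theorem~\ref{thm:comp}]
A polynomial of degree $1$ tangent to the identity equals $z$. Since $A,B$ are not both $z$, the polynomial $F=A\circ B$ has degree $pq\ge2$, so $F\ne z$. It is tangent to the identity, so $F=z+cz^r+\cdots$ with $c\neq0$ and $r=\operatorname{ord}_0(F-z)\ge2$. Lemma~\ref{lem:petal} gives $v(F)\ge r-1$.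

Let $\zeta$ satisfy $F'(\zeta)=A'(B(\zeta))\,B'(\zeta)=0$ and $F(\zeta)\ne0$. If $B'(\zeta)=0$, then $\zeta$ is one of at most $q-1$ points, because $B'$ is a nonzero polynomial of degree $q-1$; these give at most $q-1$ values $F(\zeta)$. Otherwise $A'(B(\zeta))=0$, and $F(\zeta)=A(B(\zeta))$ is one of the $v(A)$ nonzero critical values of $A$. Therefore $r-1\le v(F)\le v(A)+q-1$. Finally $v(A)\le\deg A'=p-1$.
\end{proof}

For the polynomial $a$ the estimate $v(a)\le\deg a-1=N(\alpha)$ already suffices for the conjecture. Repeated components of $\alpha$ improve it, because a multiple root of $a$ is a critical point with critical value $0$.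

\begin{lemma}\label{lem:vD}
For $a$ as in \eqref{eq:abeta}, $v(a)\le D(\alpha)$.
\end{lemma}

\begin{proof}
A root of $a$ of multiplicity $e_i$ is a root of $a'$ of multiplicity $e_i-1$. So $a'(t)=h(t)\prod_{i}(1-\beta_it)^{e_i-1}$ for a polynomial $h$ of degree $N-(N-D)=D$. A critical point at which $a\ne0$ is different from all $1/\beta_i$, hence is one of the at most $D$ zeros of $h$.
\end{proof}

This is where the word ``nonzero'' in Lemma~\ref{lem:petal} is used. If the critical value $0$ had to be counted, the count would give only $D(\alpha)+1$ when $a$ has a multiple root.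

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
The polynomial $B=\sum_{j\le q}b_jz^j$ has degree exactly $q$ because $b_q\ne0$, and $a\ne z$ because $\alpha\neq\mathbf{0}$. Lemma~\ref{lem:trunc} and Theorem~\ref{thm:comp} give $r\le\operatorname{ord}_0(a\circ B-z)\le v(a)+q$. Lemma~\ref{lem:vD} gives $v(a)\le D(\alpha)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $n=0$, take $k=0$: $g_{m,0}=\mathcal{L}(1)=1$. Let $n\ge1$, $D=D(\alpha)$, and suppose $g_{m,k}(\alpha)=0$ for $n\le k\le n+D-1$. By Proposition~\ref{prop:moments}, $b_{n+1}=\dots=b_{n+D}=0$. Let $q\in\{1,\dots,n\}$ be maximal with $b_q\ne0$; it exists because $b_1=1$. Then $b_j=0$ for $q<j<n+D+1$, and Theorem~\ref{thm:gap} gives $n+D+1-q\le D$, that is, $q\ge n+1$. This contradicts $q\le n$. The conjecture follows since $D(\alpha)\le N(\alpha)$.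
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:rigid}]
Suppose $A\ne X$. Then $A/X$ has constant term $1$ and degree $N$ with $1\le N\le M$, so $A=X\prod_{i=1}^N(1-\alpha_iX)$ with all $\alpha_i\ne0$. Thus $A$ is the polynomial \eqref{eq:a} for $\alpha\in\mathbb{C}^N\setminus\{\mathbf{0}\}$. By Theorem~\ref{thm:main} and Proposition~\ref{prop:moments}, for every $n\ge0$ one of $b_{n+1},\dots,b_{n+N}$ is nonzero, hence so is one of $b_{n+1},\dots,b_{n+M}$.
\end{proof}

\section{Sharpness and the regular sequence}\label{sec:sharp}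

The roots of unity in the introduction give long runs of zeros only for special $n$ and for multiplicities all equal to $1$. In general we obtain $\alpha$ from the dimension count. The count yields a nonzero solution but does not control whether its components vanish or coincide; Theorem~\ref{thm:main} excludes both. The fact needed is a consequence of Krull's principal ideal theorem: every irreducible component of the common zero set of $D-1$ polynomials on $\mathbb{C}^D$ has dimension at least $1$. If the polynomials vanish at $\mathbf{0}$, the component through $\mathbf{0}$ contains a point other than $\mathbf{0}$.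

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $\beta\in\mathbb{C}^D$ let $\alpha(\beta)\in\mathbb{C}^m$ consist of each $\beta_i$ repeated $e_i$ times, completed by zeros. The map $\beta\mapsto\alpha(\beta)$ is linear, so the $D-1$ polynomials $\beta\mapsto g_{m,k}(\alpha(\beta))$, $n\le k\le n+D-2$, are homogeneous of degrees $k\ge n\ge1$ and vanish at $\mathbf{0}$. They have a common zero $\beta\ne\mathbf{0}$. Let $D'=D(\alpha(\beta))\ge1$, the number of distinct nonzero values among $\beta_1,\dots,\beta_D$. If $D'\le D-1$, Theorem~\ref{thm:main} gives $k$ with $n\le k\le n+D'-1\le n+D-2$ and $g_{m,k}(\alpha(\beta))\ne0$, contrary to the choice of $\beta$. So $D'=D$: the $\beta_i$ are nonzero and pairwise distinct, and $\alpha(\beta)$ has the required properties.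
\end{proof}

\begin{proof}[Proof of sharpness in Theorem~\ref{thm:comp}]
For $p=1$, $q\ge2$ take $A=z$, $B=z+z^q$; the order is $q=p+q-1$. For $q=1$, $p\ge2$ take $A=z+z^p$, $B=z$; the order is $p=p+q-1$. Let $p,q\ge2$. Apply Theorem~\ref{thm:sharp} with $m=D=p-1$, all $e_i=1$ and $n=q$. The corresponding polynomial $a$ has degree $p$, and $b_j=0$ for $q<j<p+q-1$ by Proposition~\ref{prop:moments}. Let $B=\sum_{j\le q}b_jz^j$ and $q'=\deg B\le q$. Lemma~\ref{lem:trunc} and the bound already proved give
\[
p+q-1\le\operatorname{ord}_0(a\circ B-z)\le p+q'-1 .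
\]
Hence $q'=q$, and the pair $(a,B)$ attains the bound.
\end{proof}

Example~\ref{ex:cubic} is the case $(p,q)=(3,2)$, with order $4$.

For Corollary~\ref{cor:regular}, recall that homogeneous polynomials $\phi_1,\dots,\phi_m$ of positive degrees $d_1,\dots,d_m$ form a \emph{regular sequence} in $\mathbb{C}[Y]$ if each $\phi_i$ is a non-zero-divisor in $Q_{i-1}=\mathbb{C}[Y]/(\phi_1,\dots,\phi_{i-1})$. If their only common zero is $\mathbf{0}$, then $Q_m$ is finite-dimensional by the Nullstellensatz, which means that the $\phi_i$ form a homogeneous system of parameters. The polynomial ring is Cohen--Macaulay, and in such a ring every homogeneous system of parameters is a regular sequence.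

\begin{proof}[Proof of Corollary~\ref{cor:regular}]
Take $\phi_i=g_{m,n+i-1}$, of degree $d_i=n+i-1\ge1$, for $1\le i\le m$. By Theorem~\ref{thm:main} and $D(\alpha)\le m$, no $\alpha\ne\mathbf{0}$ is a common zero, so the $\phi_i$ form a regular sequence. Let $h_i(t)=\sum_k\dim(Q_i)_k\,t^k$ be the Hilbert series of $Q_i$, so that $h_0=(1-t)^{-m}$. Multiplication by $\phi_i$ is an injective map $Q_{i-1}\to Q_{i-1}$ that raises degrees by $d_i$ and has cokernel $Q_i$, so $h_i=(1-t^{d_i})h_{i-1}$. Therefore
\[
h_m(t)=\prod_{i=1}^m\frac{1-t^{d_i}}{1-t}=\prod_{i=1}^m\bigl(1+t+\dots+t^{d_i-1}\bigr),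
\]
and $\dim Q_m=h_m(1)=d_1\cdots d_m=n(n+1)\cdots(n+m-1)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Slides}
\emph{A Combinatorial Approach To Some Questions From Affine Algebraic Geometry},
\texttt{http://msdiscretemath.org/2014/lewis\_slides.pdf}.

\bibitem{Milnor}
Milnor, \emph{Dynamics in One Complex Variable}.

\end{thebibliography}
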